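\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}


\title{A regular space with no dense Tychonoff subspace}

\begin{abstract}
We construct in ZFC a regular space in which every Tychonoff subspace is nowhere dense; in particular it has no dense Tychonoff subspace. The space satisfies the countable chain condition and has cardinality $2^{\omega}$. More generally, for every regular space $E$ there is a nonempty regular space $X$ such that every somewhere dense subset $D$ of $X$ contains an infinite set on which every continuous map $D\to E$ is constant. The space $X$ is a dense subspace of a large power $Z^\kappa$ of a suitable regular space $Z$. It is built so that every somewhere dense subset of $X$ has a part, dense in a basic box of $Z^\kappa$, with two properties: its projections to small subproducts contain full faces, and continuous maps from it to spaces of small weight depend on few coordinates only.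
\end{abstract}

\section{The question and the answer}

A topological space $X$ is \emph{regular} if it is $T_1$ and for every closed $F\subset X$ and every $x\in X\setminus F$ there are disjoint open sets $U\ni x$ and $V\supset F$. It is \emph{Tychonoff} if it is $T_1$ and for all such $F$ and $x$ there is a continuous $f\colon X\to[0,1]$ with $f(x)=0$ and $f(F)\subset\{1\}$. Both properties pass to subspaces and to products.

Regularity says that every open $W\ni x$ contains an open $V\ni x$ with $\overline V\subset W$. The sets $V_r=\{f<r\}$ of a separating function form a much richer object: a family of neighborhoods of $x$, indexed by the rationals in $(0,1)$, with $\overline{V_r}\subset V_s$ for $r<s$. Regularity alone does not guarantee such a family, and there are regular spaces that are not Tychonoff; Section~\ref{sec:Z} contains one. In a dense subspace, however, one may discard many points and with them many of the obstructions. This leads to the following question, which is posed in \cite{DS}.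

\begin{question}
Does every regular space have a dense Tychonoff subspace?
\end{question}

Simple cases suggest the answer yes.
\begin{itemize}
\item \emph{Separable spaces.} If $X$ is regular and separable, a countable dense subspace is regular and Lindel\"of, hence normal, hence Tychonoff.
\item \emph{Spaces with a dense set of isolated points.} That set is discrete, so it is a dense Tychonoff subspace. The non-Tychonoff space of Section~\ref{sec:Z} is of this kind.
\item \emph{Products.} If $D_\alpha$ is a dense Tychonoff subspace of $X_\alpha$ for every $\alpha$, then $\prod_\alpha D_\alpha$ is a dense Tychonoff subspace of $\prod_\alpha X_\alpha$.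
\end{itemize}
Nevertheless the answer is no. Call a subset of a space \emph{somewhere dense} if its closure has nonempty interior, and \emph{nowhere dense} otherwise. A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets in it is countable.

\begin{theorem}\label{thm:main}
There is a ccc regular space $X$ with $|X|=2^{\omega}$ in which every Tychonoff subspace is nowhere dense. In particular, $X$ has no dense Tychonoff subspace.
\end{theorem}

By the first item above, ``ccc'' cannot be improved to ``separable''. It also follows that a counterexample has uncountable density, so its density and its cardinality are at least $\omega_1$. Under CH the space of Theorem~\ref{thm:main} has size $\omega_1$, so both bounds are attained.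

The same construction gives a stronger conclusion, in which $[0,1]$ is replaced by an arbitrary regular target.

\begin{theorem}\label{thm:E}
Let $E$ be any regular space. There is a nonempty regular space $X$ such that every somewhere dense $D\subset X$ contains an infinite set $S$ on which every continuous map $D\to E$ is constant. Consequently, every subspace of $X$ that embeds in a power of $E$ is nowhere dense. For $E=\mathbb R$, every subspace of $X$ whose points are separated by continuous real functions is nowhere dense.
\end{theorem}

\paragraph{Notation.} The density $d(X)$ is the least cardinality of a dense subset of $X$, and the weight $w(X)$ is the least cardinality of a base. The power $Z^\kappa$ has the product topology, $\pi_K\colon Z^\kappa\to Z^K$ is the projection for $K\subset\kappa$, and $x|K=\pi_K(x)$. Points of $Z^K$ are functions from $K$ to $Z$, and $u\subset x$ means that the function $x$ extends the function $u$. A \emph{basic box} is a set $U=\prod_{\alpha<\kappa}U_\alpha$ with all $U_\alpha\subset Z$ nonempty open and $U_\alpha=Z$ for all but finitely many $\alpha$; its \emph{support} is the finite set $\{\alpha:U_\alpha\ne Z\}$.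

\section{The idea: full sets}\label{sec:idea}

Let $Z$ be regular but not Tychonoff. Then there are $z^*\in Z$ and an open $W\ni z^*$ such that
\begin{equation}\label{eq:zW}
\text{no continuous }\varphi\colon Z\to[0,1]\text{ has }\varphi(z^*)=0\text{ and }\varphi=1\text{ on }Z\setminus W.
\end{equation}
We look for the counterexample inside a power $Z^\kappa$, where this obstruction is present at every place and in every coordinate. The full power need not do: if $Z$ has a dense set $I$ of isolated points, then $I^\kappa$ is a dense Tychonoff subspace of $Z^\kappa$. What is missing from $I^\kappa$, compared with $Z^\kappa$, can be said with one coordinate: its projection to each factor is $I$ and not $Z$. The following case shows that large projections are what we need.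

\paragraph{The model case.} \emph{Let $d(Z)=\omega$, let $\kappa$ be uncountable and let $D\subset Z^\kappa$ satisfy $\pi_K(D)=Z^K$ for every countable $K\subset\kappa$. Then $D$ is not Tychonoff.}

Suppose it is. Pick $d\in D$ with $d_0=z^*$. The points $x\in D$ with $x_0\notin W$ form a closed subset of $D$ that misses $d$, so there is a continuous $f\colon D\to[0,1]$ with $f(d)=0$ and $f(x)=1$ whenever $x_0\notin W$. Note that $D$ is dense in $Z^\kappa$. We shall prove in Section~\ref{sec:factor} that therefore $f$ depends on countably many coordinates: there are a countable $K\ni 0$ and a continuous $g\colon\pi_K(D)\to[0,1]$ with $f=g\circ\pi_K|D$. By assumption $\pi_K(D)$ is all of $Z^K$. In particular it contains the line of all points $e(z)$, $z\in Z$, where $e(z)$ is $d|K$ with the $0$-th coordinate replaced by $z$. So $\varphi=g\circ e\colon Z\to[0,1]$ is defined and continuous, and $\varphi(z^*)=g(d|K)=f(d)=0$. If $z\notin W$, then $e(z)=x|K$ for some $x\in D$, this $x$ has $x_0=z\notin W$, and therefore $\varphi(z)=f(x)=1$. This contradicts \eqref{eq:zW}.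

The argument does not require that the line $e(Z)$ lift to a copy of $Z$ inside $D$; for different $z$ the points $x$ may be unrelated outside $K$. This freedom makes it possible that \emph{all} somewhere dense subsets of one space have the required projections. Some localization is needed, as a somewhere dense set may lie inside a small box. Let $\mu$ be an infinite cardinal.

\begin{definition}
A \emph{pattern} is a function $p$ with values in $Z$ whose domain $\operatorname{dom}p\subset\kappa$ has size at most $\mu$. A pattern $q$ \emph{extends} $p$ if $q\supset p$. A set $D\subset Z^\kappa$ is \emph{full above} $p$ if for every pattern $q\supset p$ there is $x\in D$ with $q\subset x$.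
\end{definition}

Equivalently, for every $K\subset\kappa$ with $K\supset\operatorname{dom}p$ and $|K|\le\mu$, the projection $\pi_K(D)$ contains the \emph{face}
\[
F_K(p)=\{u\in Z^K: p\subset u\}.
\]
The model case is fullness above $\emptyset$ for $\mu=\omega$.

If patterns were required to be finite and $Z$ were discrete, $D$ would be full above $p$ exactly when $D$ is dense in the box $\{x:p\subset x\}$. Density controls finitely many coordinates at a time, and we need control over $\mu$ of them. So the task is to find a dense $X\subset Z^\kappa$ in which every somewhere dense set is full above some pattern. Section~\ref{sec:factor} proves the factorization, Section~\ref{sec:X} constructs $X$, and Section~\ref{sec:Tych} combines the two.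

\section{Continuous maps depend on few coordinates}\label{sec:factor}

In this section $Z$ is a nonempty regular space, $\mu\ge d(Z)$ is an infinite cardinal, and $\kappa$ is any infinite cardinal. Recall the Hewitt--Marczewski--Pondiczery theorem: a product of at most $2^\mu$ spaces of density at most $\mu$ has density at most $\mu$.

\begin{lemma}\label{lem:cell}
A family of pairwise disjoint nonempty open sets in $Z^\kappa$ has size at most $\mu$.
\end{lemma}

\begin{proof}
Otherwise, since every nonempty open set contains a basic box, there are $\mu^+$ pairwise disjoint basic boxes. Let $L$ be the union of their supports; then $|L|\le\mu^+\le2^\mu$, so $d(Z^L)\le\mu$. Each box is the preimage under $\pi_L$ of its projection, so the projections are $\mu^+$ pairwise disjoint nonempty open sets in $Z^L$. Each of them contains a point of a fixed dense subset of $Z^L$ of size at most $\mu$, a contradiction.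
\end{proof}

We also use the following: if $\pi$ is a continuous open map, then $\pi^{-1}(\overline A)=\overline{\pi^{-1}(A)}$ for every subset $A$ of its target. The inclusion $\supset$ is continuity. Conversely, if $\pi(x)\in\overline A$ and $G\ni x$ is open, then $\pi(G)$ is an open set containing $\pi(x)$, so it meets $A$ and $G$ meets $\pi^{-1}(A)$. Projections are open maps.

\begin{lemma}\label{lem:factor}
Let $U$ be a basic box in $Z^\kappa$, let $D\subset U$ be dense in $U$, let $E$ be a regular space with $w(E)\le\mu$, and let $f\colon D\to E$ be continuous. There is $K_0\subset\kappa$ with $|K_0|\le\mu$ such that for every $K$ with $K_0\subset K\subset\kappa$ there is a continuous $g\colon\pi_K(D)\to E$ with $f=g\circ\pi_K|D$.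
\end{lemma}

A preimage $f^{-1}(O)$ is only open in $D$, and it need not be determined by few coordinates. The proof extends it to an open subset of $U$; it is the \emph{closure} of that set which is determined by few coordinates, because the closure does not change when we pass to a dense union of few boxes. Regularity of $E$ lets us work with closures.

\begin{proof}
Closures of subsets of $Z^\kappa$ are taken in $Z^\kappa$. Let $\mathcal B$ be a base of $E$ with $|\mathcal B|\le\mu$ and let $\mathcal B^*=\mathcal B\cup\{E\setminus\overline O:O\in\mathcal B\}$. For $O\in\mathcal B^*$ choose $\hat O\subset U$ open in $Z^\kappa$ with $\hat O\cap D=f^{-1}(O)$. Then for $O,O'\in\mathcal B^*$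
\begin{equation}\label{eq:disj}
O\cap O'=\emptyset\quad\Longrightarrow\quad \hat O\cap\overline{\hat O'}=\emptyset .
\end{equation}
Indeed, $\hat O\cap\hat O'$ is an open subset of $U$ whose trace on $D$ is $f^{-1}(O)\cap f^{-1}(O')=\emptyset$. Since $D$ is dense in $U$, we get $\hat O\cap\hat O'=\emptyset$, and \eqref{eq:disj} follows because $\hat O$ is open.

\emph{The choice of $K_0$.} Let $\tilde O$ be the union of a maximal disjoint family of basic boxes contained in $\hat O$. By maximality $\tilde O$ is dense in $\hat O$. By Lemma~\ref{lem:cell} the family has at most $\mu$ members, so the union $K_O$ of their supports has size at most $\mu$. Put $K_0=\bigcup_{O\in\mathcal B^*}K_O$; then $|K_0|\le\mu$. Let $K\supset K_0$ and write $\pi=\pi_K$. Since $\tilde O=\pi^{-1}(\pi(\tilde O))$, we have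
\begin{equation}\label{eq:cl}
\overline{\hat O}=\overline{\tilde O}=\pi^{-1}\bigl(\,\overline{\pi(\tilde O)}\,\bigr)\qquad(O\in\mathcal B^*).
\end{equation}
There is only one candidate for $g$, namely $g(\pi(x))=f(x)$ for $x\in D$.

\emph{The map $g$ is well defined.} Suppose $x,y\in D$, $\pi(x)=\pi(y)$ and $f(x)\neq f(y)$. As $E$ is Hausdorff, there are disjoint $O,O'\in\mathcal B$ with $f(x)\in O$ and $f(y)\in O'$. Then $y\in\overline{\hat O'}$, so $x\in\overline{\hat O'}$ by \eqref{eq:cl}. But $x\in\hat O$, which contradicts \eqref{eq:disj}.

\emph{The map $g$ is continuous.} Let $x\in D$ and let $G\ni f(x)$ be open. By regularity pick $O\in\mathcal B$ with $f(x)\in O\subset\overline O\subset G$, and let $O^*=E\setminus\overline O\in\mathcal B^*$. Since $x\in\hat O$ and $O\cap O^*=\emptyset$, \eqref{eq:disj} gives $x\notin\overline{\hat{O^*}}$. By \eqref{eq:cl}, $\pi(x)$ lies in the open set $V=Z^K\setminus\overline{\pi(\tilde{O^*})}$. If $y\in D$ and $\pi(y)\in V$, then $y\notin\overline{\hat{O^*}}$ by \eqref{eq:cl}, so $f(y)\notin O^*$, that is, $g(\pi(y))=f(y)\in\overline O\subset G$.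
\end{proof}

\section{The space $X$}\label{sec:X}

In this section and the next, $Z$ is a regular space with at least two points and
\[
\mu\ge d(Z)\ \text{is infinite},\qquad \lambda=\lambda^\mu\ge|Z|,\qquad \kappa=2^\lambda .
\]
Since $\lambda\ge2$, we have $\mu<2^\mu\le\lambda^\mu=\lambda<\kappa$. In particular, every pattern leaves some coordinates free.

The points of $X$ will be indexed by $\xi<\lambda$. We start from functions $h_\alpha\colon\lambda\to Z$, $\alpha<\kappa$, and ask that the points $(h_\alpha(\xi))_{\alpha<\kappa}$ realize every pattern. For a pattern $p$ put
\[
H(p)=\{\xi<\lambda: h_\alpha(\xi)=p(\alpha)\text{ for all }\alpha\in\operatorname{dom}p\}.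
\]
Note that $q\supset p$ implies $H(q)\subset H(p)$.

\begin{lemma}[Engelking--Kar\l owicz]\label{lem:EK}
There are functions $h_\alpha\colon\lambda\to Z$ $(\alpha<\kappa)$ such that $H(p)\ne\emptyset$ for every pattern $p$.
\end{lemma}

\begin{proof}
Let $\Sigma$ be the set of pairs $(a,F)$, where $a\subset\lambda$, $|a|\le\mu$, and $F$ is a function from some $P\subset\mathcal P(a)$ with $|P|\le\mu$ into $\lambda$. There are $\lambda^\mu=\lambda$ choices for $a$. Since $|\mathcal P(a)|\le2^\mu\le\lambda$, there are at most $\lambda^\mu=\lambda$ choices for $P$, and then at most $\lambda^\mu=\lambda$ choices for $F$. So $|\Sigma|\le\lambda$, and $|\Sigma|\ge\lambda$ because already the pairs $(a,\emptyset)$ are $\lambda$ many. For $A\subset\lambda$ define $h_A\colon\Sigma\to\lambda$ by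
\[
h_A(a,F)=\begin{cases}F(A\cap a)&\text{if }A\cap a\in\operatorname{dom}F,\\ 0&\text{otherwise.}\end{cases}
\]
Let $A_j\subset\lambda$ $(j\in J)$ be distinct, $|J|\le\mu$, and let $v_j\in\lambda$. Choose one element of the symmetric difference of each pair of distinct sets $A_j,A_{j'}$, and let $a$ be the set of the chosen elements. Then $|a|\le\mu$ and the sets $A_j\cap a$ are distinct, so we may define $F$ on $\{A_j\cap a:j\in J\}$ by $F(A_j\cap a)=v_j$. Now $h_{A_j}(a,F)=v_j$ for all $j\in J$. Finally, identify $\Sigma$ with $\lambda$, index the $2^\lambda=\kappa$ functions $h_A$ by $\kappa$, and compose them with a surjection $\lambda\to Z$.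
\end{proof}

Fix such $h_\alpha$. The space of all points $(h_\alpha(\xi))_{\alpha<\kappa}$ is full above $\emptyset$, but some of its somewhere dense subsets may fail to be full above any pattern. A set that fails has an index set of the following kind.

\begin{definition}
A set $A\subset\lambda$ is \emph{thin} if every pattern $p$ has an extension $q$ with $A\cap H(q)=\emptyset$.
\end{definition}

We shall modify the $h_\alpha$ so that every thin set of indices gives a nowhere dense set of points. To destroy one thin set $A$ we spend a coordinate $\alpha$ on it: we make the $\alpha$-th coordinate of all points with indices in $A$ equal to a fixed $z_0$. Then these points lie in the closed set $\{x:x_\alpha=z_0\}$. A basic box can restrict any given coordinate, so we spend infinitely many coordinates on each thin set; a box restricts only finitely many of them. There are enough coordinates, since $\lambda$ has only $\kappa=2^\lambda$ subsets. The definition of thinness refers only to the $h_\alpha$, so there is no circularity. The danger is that the modification destroys fullness. Here the next lemma helps: fullness looks at $\mu$ coordinates at a time, and on $\mu$ coordinates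 all changes take place on a thin set, which can be avoided.

\begin{lemma}\label{lem:union}
A union of at most $\mu$ thin sets is thin.
\end{lemma}

\begin{proof}
The empty set is thin, so we may index the given sets as $A_i$, $i<\mu$. Let $p$ be a pattern. Build an increasing chain of patterns $q_i$, $i\le\mu$: let $q_0=p$, let $q_{i+1}\supset q_i$ satisfy $A_i\cap H(q_{i+1})=\emptyset$, and take unions at limits. The domains keep size at most $\mu$. As $H(q_\mu)\subset H(q_{i+1})$ for all $i<\mu$, the set $H(q_\mu)$ misses $\bigcup_{i<\mu}A_i$.
\end{proof}

There are at least one and at most $2^\lambda=\kappa$ thin sets, so we can list them as $\{A_\alpha:\alpha<\kappa\}$ with every thin set occurring infinitely often. Fix $z_0\in Z$ and define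
\[
g_\alpha(\xi)=\begin{cases}h_\alpha(\xi)&\text{if }\xi\notin A_\alpha,\\ z_0&\text{if }\xi\in A_\alpha,\end{cases}
\qquad x_\xi=(g_\alpha(\xi))_{\alpha<\kappa}\in Z^\kappa,
\qquad X=\{x_\xi:\xi<\lambda\}\subset Z^\kappa .
\]
As a subspace of a product of regular spaces, $X$ is regular, and $|X|\le\lambda$. For $D\subset X$ let $A_D=\{\xi<\lambda:x_\xi\in D\}$.

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(1)] If $A_D$ is not thin, then $D$ is full above some pattern.
\item[(2)] $X$ is full above $\emptyset$. In particular, $X$ is dense in $Z^\kappa$.
\item[(3)] If $A_D$ is thin, then $D$ is nowhere dense in $X$.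
\end{enumerate}
Hence every somewhere dense $D\subset X$ is full above some pattern.
\end{lemma}

\begin{proof}
Let $A\subset\lambda$ and let $p$ be a pattern such that $A\cap H(q)\ne\emptyset$ for every pattern $q\supset p$. We show that for every pattern $q\supset p$ there is $\xi\in A$ with $q\subset x_\xi$. By Lemma~\ref{lem:union} the set $\bigcup_{\alpha\in\operatorname{dom}q}A_\alpha$ is thin, so some pattern $r\supset q$ has $H(r)\cap\bigcup_{\alpha\in\operatorname{dom}q}A_\alpha=\emptyset$. As $r\supset p$, there is $\xi\in A\cap H(r)$. For every $\alpha\in\operatorname{dom}q$ we have $\xi\notin A_\alpha$, so $g_\alpha(\xi)=h_\alpha(\xi)=q(\alpha)$, as required.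

(1) If $A_D$ is not thin, some pattern $p$ is as above for $A=A_D$.

(2) By Lemma~\ref{lem:EK}, $A=\lambda$ and $p=\emptyset$ are as above. Density follows because every basic box contains all points of $Z^\kappa$ that extend a suitable finite pattern.

(3) Let $U=\prod U_\alpha$ be a basic box. Since $A_D$ is listed infinitely often, there is $\alpha$ with $A_\alpha=A_D$ and $U_\alpha=Z$. The set $V=\{x\in X\cap U:x_\alpha\ne z_0\}$ is open in $X$ because $Z$ is $T_1$. It is nonempty: by (2) some $x\in X$ has $x_\beta\in U_\beta$ for all $\beta$ in the support of $U$ and $x_\alpha\ne z_0$, as $Z$ has a second point. If $x\in D$, say $x=x_\xi$, then $\xi\in A_D=A_\alpha$, so $x_\alpha=z_0$. Hence $V\cap D=\emptyset$. So every nonempty open subset of $X$ contains a nonempty open set that misses $D$.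

The last statement follows from (3) and (1).
\end{proof}

\begin{example}
Let $I$ be a dense set of isolated points of $Z$ with $I\neq Z$. The dense Tychonoff subspace $I^\kappa$ of $Z^\kappa$, which stood in our way in Section~\ref{sec:idea}, meets $X$ in a nowhere dense set. Indeed, if a pattern $p$ is given, no point of $I^\kappa$ extends a pattern $q\supset p$ that takes a value outside $I$ on a new coordinate. So $X\cap I^\kappa$ is not full above any pattern, and Lemma~\ref{lem:X} applies.
\end{example}

\section{Tychonoff subspaces of $X$ are nowhere dense}\label{sec:Tych}

We now bring fullness and factorization together in the form in which they will be used twice. Factorization needs a set that is dense in a basic box, so we first pass from $D$ to a part of $D$.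

\begin{proposition}\label{prop:key}
Let $D\subset X$ be somewhere dense. There are a basic box $U$ and a pattern $p$ such that $D_1=D\cap U$ has the following properties.
\begin{enumerate}
\item[(i)] $D_1$ is full above $p$.
\item[(ii)] If $E$ is regular, $w(E)\le\mu$, and $f\colon D_1\to E$ is continuous, there is $K_0\subset\kappa$ with $|K_0|\le\mu$ such that for every $K\subset\kappa$ with $K\supset K_0\cup\operatorname{dom}p$ and $|K|\le\mu$ we have $F_K(p)\subset\pi_K(D_1)$ and $f=g\circ\pi_K|D_1$ for some continuous $g\colon\pi_K(D_1)\to E$.
\end{enumerate}
\end{proposition}

\begin{proof}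
Choose a basic box $U$ such that $X\cap U$ is nonempty and contained in the closure of $D$ in $X$. If $G\subset U$ is nonempty and open in $Z^\kappa$, then $G\cap X\neq\emptyset$ because $X$ is dense in $Z^\kappa$, and so $G\cap D\ne\emptyset$. Hence $D_1$ is dense in $U$, and Lemma~\ref{lem:factor} applies to continuous maps on $D_1$. Moreover, the closure of $D_1$ in $X$ contains $X\cap U$, so $D_1$ is somewhere dense in $X$. By Lemma~\ref{lem:X} it is full above some pattern $p$. This gives (i) and the inclusion of faces in (ii); the factorization in (ii) is Lemma~\ref{lem:factor}.
\end{proof}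

\begin{theorem}\label{thm:A}
If $Z$ is not Tychonoff, then every Tychonoff subspace of $X$ is nowhere dense.
\end{theorem}

\begin{proof}
Suppose that $D\subset X$ is Tychonoff and somewhere dense, and take $U$, $p$ and $D_1=D\cap U$ from Proposition~\ref{prop:key}. As a subspace of $D$, the space $D_1$ is Tychonoff. Fix $z^*$ and $W$ as in \eqref{eq:zW}; they exist because $Z$ is $T_1$ but not Tychonoff. In the model case we varied coordinate $0$; now we vary a coordinate that $p$ leaves free. Fix $i\in\kappa\setminus\operatorname{dom}p$. By fullness there is $d\in D_1$ with $p\subset d$ and $d_i=z^*$. Since $\{x\in D_1:x_i\in W\}$ is an open neighborhood of $d$ in $D_1$, there is a continuous $f\colon D_1\to[0,1]$ with $f(d)=0$ and $f(x)=1$ whenever $x_i\notin W$.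

Take $K_0$ from Proposition~\ref{prop:key}(ii) with $E=[0,1]$, and let $K=K_0\cup\operatorname{dom}p\cup\{i\}$ and $f=g\circ\pi_K|D_1$. For $z\in Z$ let $e(z)\in Z^K$ be $d|K$ with its $i$-th coordinate replaced by $z$. The map $e$ is continuous, and $e(z)\in F_K(p)\subset\pi_K(D_1)$ because $p\subset d$ and $i\notin\operatorname{dom}p$. So $\varphi=g\circ e\colon Z\to[0,1]$ is defined and continuous. We have $\varphi(z^*)=g(d|K)=f(d)=0$. If $z\notin W$, then $e(z)=x|K$ for some $x\in D_1$; this $x$ has $x_i=z\notin W$, and so $\varphi(z)=f(x)=1$. This contradicts \eqref{eq:zW}.
\end{proof}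

So any regular non-Tychonoff space $Z$ already answers the question negatively. Our bounds on the sizes of disjoint open families in $X$ and of $X$ itself depend on $d(Z)$ and $|Z|$; to prove Theorem~\ref{thm:main} we need a separable $Z$ of size at most $2^\omega$.

\section{A separable regular space that is not Tychonoff}\label{sec:Z}

\paragraph{Definition of $Z$.} Let $T=2^{<\omega}$ be the set of finite $0$--$1$ sequences. For $c\in2^\omega$ let $c|n$ be its initial segment of length $n$, and for $s\in T$ of length $|s|$ let $[s]=\{c\in2^\omega:s\subset c\}$. Let $P\subset2^\omega$ be the countable dense set of eventually zero sequences and $Q=2^\omega\setminus P$. For $k\ge1$ let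
\[
C_k=Q\ \text{ if $k$ is odd},\qquad C_k=P\ \text{ if $k$ is even}.
\]
The points of $Z$ are $(s,k)$ for $s\in T$, $k\ge0$; $(c,k)$ for $k\ge1$, $c\in C_k$; and $\infty$. The basic open sets are
\begin{itemize}
\item $\{(s,k)\}$ for $s\in T$, $k\ge 0$;
\item $N_m(c,k)=\{(c,k)\}\cup\{(c|n,k-1),(c|n,k):n\ge m\}$ for $k\ge1$, $c\in C_k$, $m\ge 0$;
\item $W_n=\{\infty\}\cup\{(s,k):s\in T,\,k\ge n\}\cup\{(c,k):c\in C_k,\,k\ge n+1\}$ for $n\ge1$.
\end{itemize}
We call $T\times\{k\}$ the $k$-th \emph{line}; see Figure~\ref{fig:Z}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.95cm]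
\foreach \row in {0,1,2,3,4} {
  \draw[thick] (0,\row) -- (7,\row);
  \node[left] at (0,\row) {$T\times\{\row\}$};
}
\foreach \row/\pos/\set in {1/0.8/Q,2/2.4/P,3/4/Q,4/5.6/P} {
  \draw[dashed] (\pos,\row) -- (\pos,\row-1);
  \fill (\pos,\row-0.5) circle (2pt);
  \node[right] at (\pos,\row-0.5) {\small $(c,\row),\ c\in \set$};
}
\node at (3.5,4.6) {$\vdots$};
\node at (3.5,5.25) {$\infty$};
\end{tikzpicture}
\caption{The space $Z$. Each horizontal line is a copy of the countable tree $T$, all of whose nodes are isolated points of $Z$. A point $(c,k)$ sits between lines $k-1$ and $k$ and is the limit, on both lines, of the nodes $c|n$ of its own branch. Branches from $Q$ and from the countable set $P$ alternate. Neighborhoods of $\infty$ contain everything from some line upward.}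
\label{fig:Z}
\end{figure}

Why this should work: along every branch $c\in C_k$ a continuous function $\varphi$ on $Z$ has the same limit $\varphi(c,k)$ on lines $k-1$ and $k$. So its values are carried from line to line, as far as $\infty$. One cannot use the same branch twice in a row: if $c$ belonged to both $C_k$ and $C_{k+1}$, then $(c,k)$ and $(c,k+1)$ would share the nodes $(c|n,k)$ and would have no disjoint neighborhoods. So two disjoint dense sets of branches alternate, and Baire category passes the information from one to the other.

\begin{proposition}\label{prop:Z}
$Z$ is a separable regular space with $|Z|=2^\omega$, and $Z$ is not Tychonoff.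
\end{proposition}

\begin{proof}[Proof of everything except the last claim]
\emph{The sets above form a base.} The sets $W_n$ are nested, and so are the sets $N_m(c,k)$ for a fixed $(c,k)$. Two sets $N_m(c,k)$, $N_{m'}(c',k')$ with different centers share only isolated points. If $(c,k)\in W_n$, then $k-1\ge n$ and so $N_m(c,k)\subset W_n$; if $(c,k)\notin W_n$, then $N_m(c,k)$ and $W_n$ share only isolated points.

\emph{$Z$ is $T_1$}: every point $q$ has a neighborhood that misses a given point $p\neq q$. For isolated $q$ this is trivial. For $q=(c,k)$, use $N_m(c,k)$ with $m>|s|$ if $p=(s,l)$ with $s\in T$, and any $N_m(c,k)$ if $p$ is not isolated. For $q=\infty$, use $W_{k+1}$ if $p=(s,k)$ or $p=(c,k)$.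

\emph{Size and density.} Clearly $|Z|=2^\omega$, and the countable set $T\times\omega$ meets every basic open set.

\emph{Regularity.} It suffices to find inside each basic neighborhood of a point a neighborhood whose closure stays inside. For isolated points, $\{(s,k)\}$ is clopen. Each $N_m(c,k)$ is clopen as well, since every point outside it has a neighborhood disjoint from it:
\begin{itemize}
\item isolated points are trivial;
\item for $(c',k')$ with $c'\ne c$, take $l$ with $c'|l\ne c|l$; then $c'|n\neq c|n$ for all $n\ge l$, so $N_l(c',k')\cap N_m(c,k)=\emptyset$;
\item for $(c,k')$ with $k'\ne k$, note that $c$ lies in both $C_k$ and $C_{k'}$, so $k$ and $k'$ have the same parity, $\{k-1,k\}\cap\{k'-1,k'\}=\emptyset$, and $N_0(c,k')\cap N_m(c,k)=\emptyset$;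
\item for $\infty$, $W_{k+1}\cap N_m(c,k)=\emptyset$.
\end{itemize}
At $\infty$ we have $\overline{W_{n+1}}\subset W_n$. Indeed, a point outside $W_n$ is either $(s,k)$ with $k<n$, which is isolated and not in $W_{n+1}$, or $(c,k)$ with $k\le n$. In the second case the isolated points of $N_0(c,k)$ are on the lines $k-1$ and $k$, where $k\le n$, and $(c,k)\notin W_{n+1}$, so $N_0(c,k)\cap W_{n+1}=\emptyset$.
\end{proof}

We turn to the failure of the Tychonoff property. Recall that a subset of $2^\omega$ is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. Countable intersections of comeager sets are comeager, dense $G_\delta$ sets are comeager, and by the Baire category theorem a comeager set has a nonmeager intersection with every $[t]$. Since $P$ is countable, $Q$ is comeager.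

Let $\varphi\colon Z\to[0,1]$ be continuous with $\varphi=1$ on $Z\setminus W_1$. The set $Z\setminus W_1$ contains all points $(b,1)$, $b\in Q$. What does this say about the points $(a,2)$, $a\in P$? Let $r<1$. For every $b\in Q$ we have $\varphi(b|n,1)>r$ for all $n\ge j$, where $j$ depends on $b$. If one $j$ served all $b\in Q$, then, since every node lies on a branch from $Q$, we would have $\varphi(s,1)>r$ for all $s$ with $|s|\ge j$, and so $\varphi(a,2)\ge r$ for all $a\in P$. In general no single $j$ need work, but by Baire's theorem one $j$ works for a dense set of branches in a small $[s]$, which is enough for the $a\in P$ inside $[s]$. On the way back from $P$ to $Q$ some further branches may be lost; hence the word ``comeager'' below.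

\begin{lemma}\label{lem:climb}
Let $\varphi\colon Z\to[0,1]$ be continuous with $\varphi=1$ on $Z\setminus W_1$. For every odd $k$ the set $G_k=\{b\in Q:\varphi(b,k)=1\}$ is comeager in $2^\omega$.
\end{lemma}

\begin{proof}
We use induction on odd $k$. For $k=1$ we have $G_1=Q$. Assume that $G_k$ is comeager, and let $r'<r<1$.

\emph{From $Q$ to $P$.} For $j\in\omega$ put $G^j=\{b\in G_k:\varphi(b|n,k)>r\text{ for all }n\ge j\}$. As $(b|n,k)\to(b,k)$ for $n\to\infty$, we have $G_k=\bigcup_jG^j$. Let $O$ be the union of all $[s]$ such that $G^j\cap[s]$ is dense in $[s]$ for some $j$. Then $O$ is open. It is also dense: given $t\in T$, the set $G_k\cap[t]$ is nonmeager, so for some $j$ the closure of $G^j\cap[t]$ contains some $[s]$. Then $[s]\subset[t]$ because $[t]$ is closed, and $G^j\cap[s]$ is dense in $[s]$. We claim that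
\[
\varphi(a,k+1)\ge r\qquad\text{for all }a\in P\cap O .
\]
Let $a\in[s]$ with $G^j\cap[s]$ dense in $[s]$. For $n\ge\max(j,|s|)$ we have $[a|n]\subset[s]$, so some $b\in G^j$ has $b|n=a|n$, and $\varphi(a|n,k)=\varphi(b|n,k)>r$. As $k+1$ is even, $(a,k+1)$ is a point of $Z$ and $(a|n,k)\to(a,k+1)$. The claim follows.

\emph{From $P$ back to $Q$.} For $l\in\omega$ let
\[
M_l=\bigcup\{[a|n]:a\in P\cap O,\ n\ge l,\ \varphi(a|n,k+1)>r'\}.
\]
This set is open. For $a\in P\cap O$ we have $(a|n,k+1)\to(a,k+1)$ and $\varphi(a,k+1)\ge r>r'$, so $a\in M_l$. Hence $M_l$ contains $P\cap O$, which is dense because $P$ is dense and $O$ is open and dense. Therefore $\bigcap_lM_l$ is comeager. Let $b\in Q\cap\bigcap_lM_l$. For every $l$ there are $a$ and $n\ge l$ with $b|n=a|n$ and $\varphi(b|n,k+1)=\varphi(a|n,k+1)>r'$. So $\varphi(b|n,k+1)>r'$ for infinitely many $n$. As $k+2$ is odd, $(b,k+2)$ is a point of $Z$ and $(b|n,k+1)\to(b,k+2)$, and thus $\varphi(b,k+2)\ge r'$.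

We have shown that $\{b\in Q:\varphi(b,k+2)\ge r'\}$ is comeager for every $r'<1$. Intersecting over a sequence $r'\to1$ we see that $G_{k+2}$ is comeager.
\end{proof}

\begin{proof}[Proof that $Z$ is not Tychonoff]
Suppose that there is a continuous $\varphi\colon Z\to[0,1]$ with $\varphi(\infty)=0$ and $\varphi=1$ on the closed set $Z\setminus W_1$. By Lemma~\ref{lem:climb} we can pick $b_k\in G_k$ for every odd $k$. Every $W_n$ contains $(b_k,k)$ for all odd $k\ge n+1$, so $(b_k,k)\to\infty$. But $\varphi(b_k,k)=1$ for all odd $k$ and $\varphi(\infty)=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]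
Apply the construction of Section~\ref{sec:X} to this $Z$ with $\mu=\omega$, $\lambda=2^\omega=\lambda^\omega$ and $\kappa=2^{2^\omega}$. By Theorem~\ref{thm:A}, every Tychonoff subspace of $X$ is nowhere dense. Suppose that $V_i\cap X$ are pairwise disjoint nonempty open subsets of $X$, with $V_i$ open in $Z^\kappa$. Since $X$ is dense in $Z^\kappa$, the sets $V_i$ are pairwise disjoint, and by Lemma~\ref{lem:cell} there are only countably many of them. So $X$ is ccc. Finally, $|X|\le\lambda=2^\omega$, and $|X|\ge|Z^\omega|=2^\omega$ because by Lemma~\ref{lem:X}(2) every element of $Z^\omega$ is $x|\omega$ for some $x\in X$.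
\end{proof}

\section{Arbitrary regular targets}\label{sec:E}

In the proof of Theorem~\ref{thm:A} we looked at a continuous map along one line inside the face $F_K(p)$. If $Z$ admits only constant maps into $E$, the map is constant along all such lines, hence on the whole face, and then on all points of $D_1$ that extend $p$. Such spaces $Z$ are provided by Herrlich's theorem \cite{Herrlich}: \emph{for every $T_1$ space $E$ there is a regular space $Z$ with more than one point such that every continuous map $Z\to E$ is constant.} For $E=\mathbb R$ this is due to Hewitt \cite{Hewitt}.

\begin{proof}[Proof of Theorem~\ref{thm:E}]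
We may assume that $E\neq\emptyset$: a nonempty $D$ has no maps into the empty space, and every power of the empty space embeds in a one-point space, so the case of a one-point $E$ covers this one. Let $Z$ be as in Herrlich's theorem. Take an infinite $\mu\ge\max(d(Z),w(E))$ and $\lambda=2^{\mu\cdot|Z|}$; then $\lambda^\mu=\lambda\ge|Z|$. Let $\kappa=2^\lambda$, and let $X$ be the space of Section~\ref{sec:X}. It is regular, and it is nonempty because it is dense in $Z^\kappa$.

\emph{For every set $L$, every continuous $\psi\colon Z^L\to E$ is constant.} If all coordinates but one are fixed, $\psi$ becomes a continuous map $Z\to E$, which is constant. So changing one coordinate, and hence changing finitely many coordinates, does not change the value of $\psi$. The points that differ from a given point in only finitely many coordinates are dense in $Z^L$, and point-preimages under $\psi$ are closed because $E$ is $T_1$. So $\psi$ is constant.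

\emph{The set $S$.} Let $D\subset X$ be somewhere dense, and take $U$, $p$ and $D_1=D\cap U$ from Proposition~\ref{prop:key}. Put
\[
S=\{x\in D_1:p\subset x\}.
\]
Choose $L\subset\kappa\setminus\operatorname{dom}p$ with $|L|=\mu$. By fullness every $u\in Z^L$ is $x|L$ for some $x\in S$. So $|S|\ge|Z^L|\ge2^\mu$, and $S$ is infinite. Note that $S$ was chosen before any map on $D$.

\emph{Continuous maps are constant on $S$.} Let $f\colon D\to E$ be continuous. Apply Proposition~\ref{prop:key}(ii) to $f|D_1$ and let $K=K_0\cup\operatorname{dom}p$. Then $f|D_1=g\circ\pi_K|D_1$, where $g$ is continuous on $\pi_K(D_1)\supset F_K(p)$. The face $F_K(p)$ is homeomorphic to $Z^{K\setminus\operatorname{dom}p}$, so $g$ is constant on it. As $\pi_K(S)\subset F_K(p)$, the map $f$ is constant on $S$.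

\emph{Consequences.} If a subspace $D$ of $X$ embeds in a power of $E$, the coordinates of the embedding are continuous maps $D\to E$ that separate the points of $D$. This is impossible if $D$ is somewhere dense, because $S$ has more than one point. For $E=\mathbb R$ the same argument applies to any subspace whose points are separated by continuous real functions.
\end{proof}

The subspaces in the last statement of Theorem~\ref{thm:E} include all Tychonoff subspaces of $X$.

\begin{thebibliography}{9}

\bibitem{DS}
\emph{On Dense Subspaces Satisfying Stronger Separation Axioms},
\texttt{https://www.dml.cz/bitstream/handle/10338.dmlcz/127622/}\\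
\texttt{CzechMathJ\_51-2001-1\_2.pdf}.

\bibitem{Herrlich}
H. Herrlich, \emph{Wann sind alle stetigen Abbildungen in $Y$ konstant?}, Math. Z. 90 (1965), 152--154.

\bibitem{Hewitt}
E. Hewitt, \emph{On two problems of Urysohn}, Ann. of Math. 47 (1946), 503--509.

\end{thebibliography}

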